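\title{Domains with several cylindrical ends on which a subcritical semilinear Dirichlet problem has no solution}

\begin{abstract}
We consider the problem $-\Delta u+\lambda u=u_+^p$, $u\in H^1_0(\Omega)$, with $\lambda\ge0$ and subcritical $p$, on domains of $\mathbb{R}^N$ that consist of a bounded part and $K\ge2$ disjoint half-cylinders of equal radius. It has been conjectured that a nontrivial solution exists on every such domain. We disprove this. For all $N\ge2$, $K\ge2$ and $1<p<p^*$, where $p^*=5$ if $N=2$ and $p^*=N/(N-2)$ if $N\ge3$, we construct smooth domains of this type with no nontrivial solution for any $\lambda$ in a given bounded interval. They are $K$ half-cylinders with conical tips, joined at the common vertex through a small neck. The proof is a blow-up analysis at several scales, in which a translation identity is applied to each end separately.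
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $N\ge2$ and $\lambda\ge0$, and let $1<p<\infty$ if $N=2$, $1<p<(N+2)/(N-2)$ if $N\ge3$. For a domain $\Omega\subset\mathbb{R}^N$ we consider
\begin{equation}\label{eq:main}
-\Delta u+\lambda u=u_+^p\quad\text{in }\Omega,\qquad u\in H^1_0(\Omega),
\end{equation}
where $u_+=\max\{u,0\}$. A solution is a weak solution: $\int_\Omega(\nabla u\cdot\nabla\phi+\lambda u\phi)=\int_\Omega u_+^p\phi$ for all $\phi\in H^1_0(\Omega)$. It is nontrivial if $u\not\equiv0$.

If $\Omega$ is bounded, \eqref{eq:main} has a positive solution. If $\Omega$ is unbounded, the shape of $\Omega$ matters. By a theorem of Esteban and Lions, \eqref{eq:main} has no nontrivial solution if there is a vector $X\in\mathbb{R}^N$ with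
\begin{equation}\label{eq:EL}
\nu\cdot X\ge0\quad\text{and}\quad\nu\cdot X\not\equiv0\quad\text{on }\partial\Omega,
\end{equation}
where $\nu$ is the outer unit normal. We are interested in domains whose unbounded part is as simple as possible. Write $x=(x',x_N)\in\mathbb{R}^{N-1}\times\mathbb{R}$ and, for $d>0$,
\[
S_d=\{x:|x'|<d\},\qquad \hat S_d=\{x\in S_d:x_N>0\}.
\]

\begin{definition}\label{def:ends}
A domain $\Omega\subset\mathbb{R}^N$ with Lipschitz boundary \emph{has $K$ cylindrical ends of radius $d$} if there are a bounded set $A$ and isometries $\Lambda_1,\dots,\Lambda_K$ of $\mathbb{R}^N$ such that $\Omega=A\cup\Lambda_1(\hat S_d)\cup\dots\cup\Lambda_K(\hat S_d)$ and the sets $\Lambda_j(\hat S_d)$ are pairwise disjoint.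
\end{definition}

\begin{example}\label{ex:cyl}
(a) The half-cylinder $\hat S_d$ has one end. It satisfies \eqref{eq:EL} with $X=-e_N$, since $\nu\cdot X$ is $0$ on the side and $1$ on the bottom. So there is no nontrivial solution.

(b) The cylinder $S_d$ has two ends, and \eqref{eq:main} has a nontrivial solution. Indeed, $\|u\|^2=\int(|\nabla u|^2+\lambda u^2)$ is equivalent to the squared $H^1$ norm by the Poincar\'e inequality, so $m=\inf\{\|u\|^2:\int|u|^{p+1}=1\}$ is positive. Let $(u_n)$ be a minimizing sequence and $Q_k=S_d\cap\{k<x_N<k+1\}$. The Sobolev inequality on each $Q_k$ gives $1\le C\|u_n\|^2\sup_k\|u_n\|_{L^{p+1}(Q_k)}^{p-1}$. After translations along the axis, $\|u_n\|_{L^{p+1}(Q_0)}\ge c>0$, and a subsequence converges weakly and almost everywhere to some $u$, with $u\ne0$ because $H^1(Q_0)\subset L^{p+1}(Q_0)$ compactly. Put $t=\int|u|^{p+1}\in(0,1]$. For a bounded sequence in $L^{p+1}$ that converges almost everywhere the integrals split, $\int|u_n-u|^{p+1}\to1-t$. Hence $m=\|u\|^2+\lim\|u_n-u\|^2\ge m\,(t^\sigma+(1-t)^\sigma)$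 with $\sigma=2/(p+1)<1$, which forces $t=1$. So $|u|$ is a minimizer, and $m^{1/(p-1)}|u|$ solves \eqref{eq:main}.

(c) On the side of an end the normals fill the unit sphere of the hyperplane orthogonal to the axis, so a vector $X$ as in \eqref{eq:EL} is parallel to the axis of every end. If two ends have nonparallel axes, \eqref{eq:EL} cannot hold.
\end{example}

These cases suggest that a second end restores existence. In a half-cylinder the bottom pushes a bump out to infinity. With two ends a bump can be carried from deep inside one end to deep inside the other, and one hopes to find a solution somewhere along the way. The following conjecture comes from \cite{source}.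

\medskip
\noindent\textbf{Conjecture.} \emph{If $\lambda\ge0$ and $\Omega$ has $K\ge2$ cylindrical ends of some radius $d>0$, then \eqref{eq:main} has a nontrivial solution.}
\medskip

We show that it is false. Let
\[
p^*=5\ \text{ if }N=2,\qquad p^*=\frac{N}{N-2}\ \text{ if }N\ge3,
\]
and note that $p^*<(N+2)/(N-2)$ for $N\ge3$.

\begin{theorem}\label{thm:intro}
Let $N\ge2$, $K\ge2$, $d>0$, $\Lambda\ge0$ and $1<p<p^*$. There is a domain $\Omega\subset\mathbb{R}^N$ with $C^\infty$ boundary and $K$ cylindrical ends of radius $d$ such that \eqref{eq:main} has no nontrivial solution in $\Omega$ for any $\lambda\in[0,\Lambda]$.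
\end{theorem}

The idea is to take $K$ disjoint half-cylinders with conical tips at the origin, each of which satisfies \eqref{eq:EL} with its own vector $X_j$, and to join them through a neck of size $\varepsilon\ll1$ (Figure~\ref{fig:domain}). The neck makes the domain connected, but it is too small to transmit the force that would balance the push of each tip. Section~\ref{sec:plane} shows this mechanism in a plane sector. Section~\ref{sec:domains} constructs the domains and states the precise result, Theorem~\ref{thm:family}, together with a criterion, Theorem~\ref{thm:criterion}, that reduces the case of any subcritical $p$ in dimension $N\ge3$ to a Liouville property of the neck. For $p\ge p^*$ we do not verify that property for any neck, and we claim neither existence nor nonexistence in that range. Sections~\ref{sec:tools}--\ref{sec:end} contain the proofs.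

Throughout, $B_r(x)$ is the open ball, $B_r=B_r(0)$, and ``smooth'' means $C^\infty$.

\section{The translation identity, and the mechanism in a plane sector}\label{sec:plane}

Let $u\in C^2$ solve $-\Delta u=f(u)$, let $\mathcal{F}'=f$ with $\mathcal{F}(0)=0$, and let $X$ be a constant unit vector. The equation is invariant under translations, and the corresponding conservation law says that
\begin{equation}\label{eq:Z}
Z=(X\cdot\nabla u)\nabla u-\Big(\tfrac12|\nabla u|^2-\mathcal{F}(u)\Big)X
\end{equation}
is divergence free. Indeed, the two terms $D^2u(X,\nabla u)$ in $\operatorname{div}Z$ cancel, and what remains is $(X\cdot\nabla u)(\Delta u+f(u))=0$. On a smooth piece of boundary where $u=0$ we have $\nabla u=(\partial_\nu u)\nu$, so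
\begin{equation}\label{eq:Zbdry}
Z\cdot\nu=\tfrac12(X\cdot\nu)|\partial_\nu u|^2 .
\end{equation}
We think of \eqref{eq:Zbdry} as the $X$-component of a force per unit area. For a positive solution $\partial_\nu u\ne0$ by Hopf's lemma, and under \eqref{eq:EL} all these forces have one sign and cannot add up to zero.

Now let $N=2$ and let $\Sigma=\{r>0,\ |\vartheta|<\omega\}$ be a sector of half-opening $\omega\in(0,\pi)$, with $X$ the unit vector along the axis pointing toward the vertex. On both sides $X\cdot\nu=\sin\omega>0$. Near the vertex the zero-order terms are negligible, so the model for a bounded positive solution is the harmonic function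
\[
w=r^\gamma\cos\gamma\vartheta,\qquad\gamma=\frac{\pi}{2\omega}>\frac12 .
\]
In the polar frame $\nabla w=\gamma r^{\gamma-1}(\cos\gamma\vartheta,-\sin\gamma\vartheta)$ and $X=-(\cos\vartheta,-\sin\vartheta)$, so $X\cdot\nabla w=-\gamma r^{\gamma-1}\cos(\gamma-1)\vartheta$, and the radial component of $Z$ (with $f=0$) is
\[
-\gamma^2r^{2\gamma-2}\Big(\cos(\gamma-1)\vartheta\,\cos\gamma\vartheta-\tfrac12\cos\vartheta\Big)=-\tfrac12\gamma^2r^{2\gamma-2}\cos(2\gamma-1)\vartheta .
\]
Since $(2\gamma-1)\omega=\pi-\omega$, the inward flux through the arc of radius $r$ is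
\[
\Phi(r)=\gamma^2\sin\omega\,\frac{r^{2\gamma-1}}{2\gamma-1}.
\]
The two sides between the radii $\rho<R$ contribute $\sin\omega\int_\rho^R\gamma^2r^{2\gamma-2}\,dr=\Phi(R)-\Phi(\rho)$, as the divergence theorem requires. So the force on the sides is balanced by the outer arc, and the inner arc carries $\Phi(\rho)\to0$ because $2\gamma>1$.

Suppose now that the sector continues outward into a half-strip on whose boundary $X\cdot\nu\ge0$, and that $u$ is a positive solution of finite energy. Then the outer arc is not available: the boundary farther out only adds terms of the same sign, and the flux through distant cross sections tends to zero. The force on the sides must be balanced by the inner arc alone. If the domain differs from the sector only within distance $\varepsilon\ll\rho$ of the vertex, and $u$ looks like $w$ at distance $\rho$, the inner arc carries only about $\rho^{2\gamma-1}$. This is the contradiction on which the proof rests. It needs $\omega<\pi$: for the slit plane, $\omega=\pi$ and $\gamma=\frac12$, the radial component of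 $Z$ is $-1/(8r)$ and every arc carries the same flux $\pi/4$.

The argument fails for solutions that concentrate in the neck, at scale $\varepsilon$. After rescaling, these are positive solutions of $-\Delta v=v^p$ in a fixed domain that contains the sector. Such a $v$ is superharmonic, so it lies above a multiple of the decaying harmonic function $r^{-\gamma}\cos\gamma\vartheta$. On a disc of radius comparable to $\rho$, at distance $\rho$ along the axis, the potential $v^{p-1}\gtrsim\rho^{-(p-1)\gamma}$ cannot exceed the first eigenvalue, which is of order $\rho^{-2}$. This is a contradiction for large $\rho$ if $(p-1)\gamma<2$, that is, if $p<1+4\omega/\pi$. For $p=3$ any sector wider than a half-plane will do, and as $\omega\to\pi$ the bound tends to $p^*=5$. This is why one of our cones is taken very wide and the others are fitted into its complement.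

The general proof argues by contradiction with solutions $u_n$ in domains $\Omega_{\varepsilon_n}$, $\varepsilon_n\to0$. Let $M_n=u_n(x_n)=\max u_n$. The natural length of $u_n$ is $\mu_n=M_n^{-(p-1)/2}$, and there are four regimes.
\begin{itemize}
\item[(i)] $\mu_n$ is much smaller than the length on which the domain varies near $x_n$. The limit lives in $\mathbb{R}^N$ or a half-space, and Liouville theorems apply.
\item[(ii)] $|x_n|\lesssim\mu_n\sim\varepsilon_n$. The limit lives in the rescaled neck (Section~\ref{sec:neck}).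
\item[(iii)] $|x_n|\lesssim\mu_n\to0$ and $\varepsilon_n\ll\mu_n$. The limit lives in the cones, and the translation identity applies (Section~\ref{sec:vertex}).
\item[(iv)] $M_n$ stays bounded. The translation identity applies at unit scale, after a normalization that keeps the limit from vanishing (Section~\ref{sec:end}).
\end{itemize}

\section{The domains and the precise statements}\label{sec:domains}

If $u$ solves \eqref{eq:main} in $d\,\Omega$ with parameter $\lambda$, then $d^{2/(p-1)}u(d\,\cdot)$ solves \eqref{eq:main} in $\Omega$ with parameter $\lambda d^2$. We therefore build domains with ends of radius $1$.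

\subsection{Cones and their exponents}
For a unit vector $\xi$ and $\omega\in(0,\pi)$ let $\Sigma(\xi,\omega)=\{x\ne0:x\cdot\xi>|x|\cos\omega\}$ be the open cone of half-opening $\omega$ about $\xi$. Let $\mu(\omega)>0$ be the first Dirichlet eigenvalue of the Laplace--Beltrami operator $\Delta_S$ on the cap $\Sigma(\xi,\omega)\cap S^{N-1}$, that is, the minimum of $\int|\nabla_S\zeta|^2/\int\zeta^2$ over $H^1_0$ of the cap. It has an eigenfunction $\psi_\omega$ that is smooth and positive in the cap, continuous on its closure and zero on its boundary; we extend $\psi_\omega$ to the cone as a function homogeneous of degree $0$. Let $\gamma(\omega)$ be the positive root of $\gamma(\gamma+N-2)=\mu(\omega)$. From $\Delta=\partial_r^2+\frac{N-1}r\partial_r+r^{-2}\Delta_S$ we get, for all real $s$,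
\begin{equation}\label{eq:homog}
-\Delta\big(|x|^s\psi_\omega\big)=\big(\mu(\omega)-s(s+N-2)\big)|x|^{-2}\,|x|^s\psi_\omega .
\end{equation}
So $|x|^s\psi_\omega$ is harmonic for $s=\gamma(\omega)$ and for $s=-(\gamma(\omega)+N-2)$.

\begin{lemma}\label{lem:exponent}
If $N=2$, then $\gamma(\omega)=\pi/(2\omega)>\frac12$. If $N\ge3$, then $\gamma(\omega)\to0$ as $\omega\to\pi$. In both cases, if $1<p<p^*$ there is $\omega\in(\pi/2,\pi)$ with
\begin{equation}\label{eq:omega}
(p-1)\big(\gamma(\omega)+N-2\big)<2 .
\end{equation}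
\end{lemma}

\begin{proof}
For $N=2$ the cap is an arc of length $2\omega$ and $\psi_\omega=\cos(\pi\vartheta/2\omega)$. For $N\ge3$ we use a logarithmic cut-off. Let $b=\pi-\omega<1$ and let $t$ be the geodesic distance from $-\xi$. Put $\zeta=0$ for $t\le b$, $\zeta=2\ln(t/b)/\ln(1/b)$ for $b\le t\le\sqrt b$, and $\zeta=1$ for $t\ge\sqrt b$. Since $\sin^{N-2}t\le t$,
\[
\int|\nabla_S\zeta|^2\le\frac{C}{\ln^2(1/b)}\int_b^{\sqrt b}\frac{dt}{t}=\frac{C}{2\ln(1/b)}\to0,\qquad\int\zeta^2\to|S^{N-1}|,
\]
as $b\to0$. So $\mu(\omega)\to0$ and $\gamma(\omega)\to0$. Thus, as $\omega\to\pi$, the left side of \eqref{eq:omega} tends to $(p-1)/2$ if $N=2$ and to $(p-1)(N-2)$ if $N\ge3$, and the limit is less than $2$ exactly when $p<p^*$.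
\end{proof}

Fix $K\ge2$ and $\beta\in(0,\pi/2)$. Let $\xi_1=e_N$, $\alpha_1=\pi-\beta$ and
\[
\Sigma_1=\Sigma(\xi_1,\alpha_1)=\{x:x_N>-|x'|\cot\beta\}.
\]
Choose distinct unit vectors $\xi_2,\dots,\xi_K$ in $\Sigma(-e_N,\beta)$, and $\alpha\in(0,\pi/4)$ so small that for $\Sigma_j=\Sigma(\xi_j,\alpha)$, $j\ge2$, the sets $\overline{\Sigma_j}\setminus\{0\}$ are pairwise disjoint and contained in $\Sigma(-e_N,\beta)$. Put $\alpha_j=\alpha$ for $j\ge2$. Since $\overline{\Sigma_1}$ is the complement of $\Sigma(-e_N,\beta)$, all $K$ sets $\overline{\Sigma_j}\setminus\{0\}$ are pairwise disjoint. Finally let $X_j=-\xi_j$.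

\subsection{Half-cylinders with conical tips}

\begin{lemma}\label{lem:tips}
Let $T=2\cot\alpha>2$. There are domains $U_1,\dots,U_K$ such that $U_j\subset\Sigma_j$, $U_j\cap B_{1/2}=\Sigma_j\cap B_{1/2}$, the set $\partial U_j\setminus\{0\}$ is a smooth hypersurface with $U_j$ on one side, $U_j\cap\{x\cdot\xi_j>T\}$ is an isometric copy of $\hat S_1$ with axis $\mathbb{R}\xi_j$, the rest of $U_j$ is bounded, and
\begin{equation}\label{eq:normal}
X_j\cdot\nu\ge0\ \text{ on }\partial U_j\setminus\{0\},\qquad X_j\cdot\nu=\sin\alpha_j>0\ \text{ on }(\partial U_j\cap B_{1/2})\setminus\{0\}.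
\end{equation}
\end{lemma}

\begin{proof}
\emph{The wide tip.} We take the region above a graph over the disc $|x'|<1$ that starts as $\partial\Sigma_1$ and turns vertical as $|x'|\to1$. Let $k(t)=1-e^{-1/(1-t)}$ for $t<1$ and $k(t)=1$ for $t\ge1$. This function is smooth, and $k'>0$ on $(-\infty,1)$. Its inverse on $(0,1)$ is $g_0(r)=1-1/\ln\frac1{1-r}<1$, and $g_0\ge0$ on $[\frac23,1)$ because $\ln3>1$. Let $\eta$ be smooth with $0\le\eta\le1$, $\eta=0$ on $[0,\frac23]$ and $\eta=1$ on $[\frac34,1]$. For $0\le r<1$ put $g(r)=-(1-\eta(r))\,r\cot\beta+\eta(r)g_0(r)$, where $\eta g_0=0$ on $[0,\frac23]$, and let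
\[
U_1=\{|x'|<1,\ x_N>g(|x'|)\}.
\]
Then $-r\cot\beta\le g(r)<1$, with equality on the left for $r\le\frac23$. This gives $U_1\subset\Sigma_1$, $U_1\cap B_{1/2}=\Sigma_1\cap B_{1/2}$, and $U_1\cap\{x_N>1\}=\{|x'|<1,\ x_N>1\}$, the rest being bounded. In $\{|x'|<1\}$ the boundary is the graph of $g(|x'|)$, smooth for $x'\ne0$, and $\nu$ is a positive multiple of $(g'x'/r,-1)$. In $\{|x'|>\frac34\}$ we have $U_1=\{|x'|<k(x_N)\}$, so the boundary is smooth and $\nu$ is a positive multiple of $(x'/r,-k')$. In both regions $-e_N\cdot\nu\ge0$, and where $g'=-\cot\beta$ we get $-e_N\cdot\nu=\sin\beta=\sin\alpha_1$.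

\emph{The narrow tips.} Let $\theta:[0,\infty)\to[0,1]$ be smooth and nonincreasing, with $\theta=1$ on $[0,\frac12]$, $\theta=0$ on $[T,\infty)$, and $\theta(t)+\theta(T-t)=1$ on $[0,T]$. Then $\int_0^\infty\theta=T/2=\cot\alpha$. The function $h(t)=\tan\alpha\int_0^t\theta$ is nondecreasing, $h(t)\le\min\{1,t\tan\alpha\}$, $h(t)=t\tan\alpha$ on $[0,\frac12]$ and $h=1$ on $[T,\infty)$. With $t=x\cdot\xi_j$ let
\[
U_j=\{t>0,\ |x-t\xi_j|<h(t)\}\qquad(j\ge2).
\]
Since $\Sigma_j=\{t>0,\ |x-t\xi_j|<t\tan\alpha\}$, the statements on the shape of $U_j$ follow. The normal is a positive multiple of $\zeta-h'(t)\xi_j$ with a unit vector $\zeta\perp\xi_j$, so $X_j\cdot\nu=h'/\sqrt{1+h'^2}\ge0$, which is $\sin\alpha$ where $h'=\tan\alpha$.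

For every $j$ we have $U_j+\tau\xi_j\subset U_j$ for $\tau\ge0$, so each point can be moved within $U_j$ into the convex half-cylinder. Hence $U_j$ is connected.
\end{proof}

\subsection{Necks}
A \emph{neck} is a domain $D$ with smooth boundary such that $D\setminus B_1=\bigcup_j\Sigma_j\setminus B_1$.

\begin{lemma}\label{lem:neck}
There is a neck $D_0$ with $D_0\supset\bigcup_j\Sigma_j$.
\end{lemma}

\begin{proof}
On $S^{N-1}$ let $q(\sigma)=-\prod_{j=1}^K(\cos\alpha_j-\sigma\cdot\xi_j)$. The $j$-th factor is negative in the $j$-th open cap, zero on its boundary and positive outside the closed cap. The closed caps are disjoint, so at most one factor is $\le0$ at each point, and $\{q>0\}=\bigcup_j\Sigma_j\cap S^{N-1}$. Where $q=0$, one factor vanishes and the others are positive, so $\nabla_Sq$ is a positive multiple of the tangential part of some $\xi_j$, which is nonzero since $\sigma\cdot\xi_j=\cos\alpha_j\in(-1,1)$. Let $\chi$ be smooth with $\chi=1$ on $[0,\frac12]$, $\chi'<0$ on $(\frac12,1)$ and $\chi=0$ on $[1,\infty)$. Fix $A_0>\max|q|$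 and put
\[
\Psi(x)=q(x/|x|)+A_0\chi(|x|),\qquad D_0=\{0\}\cup\{x\ne0:\Psi(x)>0\}.
\]
Then $\Psi>0$ for $0<|x|\le\frac12$ and in the cones, and $\Psi=q(x/|x|)$ for $|x|\ge1$. So $D_0$ is open, contains the cones, and equals their union outside $B_1$. It is star-shaped about $0$ because $\Psi$ is nonincreasing along rays, hence connected. On $\{\Psi=0\}$ the gradient of $\Psi$ is nonzero: its radial part is $A_0\chi'\ne0$ if $\frac12<|x|<1$, and its tangential part is nonzero if $|x|\ge1$, since $q=0$ there. So $\partial D_0=\{\Psi=0\}$ is smooth.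
\end{proof}

\subsection{The domains $\Omega_\varepsilon$}
For a neck $D$ and $0<\varepsilon<\frac18$ we define $\Omega_\varepsilon=\Omega_\varepsilon(D)$ by
\begin{equation}\label{eq:Omega}
\Omega_\varepsilon\cap B_{1/2}=\varepsilon D\cap B_{1/2},\qquad\Omega_\varepsilon\setminus B_\varepsilon=\bigcup_jU_j\setminus B_\varepsilon .
\end{equation}
The two prescriptions agree on $B_{1/2}\setminus B_\varepsilon$, where both give $\bigcup_j\Sigma_j$. For $D=D_0$ we have $\Omega_\varepsilon=(\varepsilon D_0\cap B_{1/2})\cup U_1\cup\dots\cup U_K$.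

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.5,rotate=-90]
\fill[gray!20] (1,2) -- (1,1) .. controls (1,0.3) and (0.95,-0.548) .. (0.67,-0.387) -- (0.19,-0.11) .. controls (0.12,-0.069) and (0.069,-0.12) .. (0.11,-0.19) -- (0.3,-0.52) .. controls (0.7,-1.212) and (1,-1.9) .. (1,-2.6) -- (1,-3.4) -- (-1,-3.4) -- (-1,-2.6) .. controls (-1,-1.9) and (-0.7,-1.212) .. (-0.3,-0.52) -- (-0.11,-0.19) .. controls (-0.069,-0.12) and (-0.12,-0.069) .. (-0.19,-0.11) -- (-0.67,-0.387) .. controls (-0.95,-0.548) and (-1,0.3) .. (-1,1) -- (-1,2) -- cycle;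
\draw[thick] (1,2) -- (1,1) .. controls (1,0.3) and (0.95,-0.548) .. (0.67,-0.387) -- (0.19,-0.11) .. controls (0.12,-0.069) and (0.069,-0.12) .. (0.11,-0.19) -- (0.3,-0.52) .. controls (0.7,-1.212) and (1,-1.9) .. (1,-2.6) -- (1,-3.4);
\draw[thick] (-1,2) -- (-1,1) .. controls (-1,0.3) and (-0.95,-0.548) .. (-0.67,-0.387) -- (-0.19,-0.11) .. controls (-0.12,-0.069) and (-0.069,-0.12) .. (-0.11,-0.19) -- (-0.3,-0.52) .. controls (-0.7,-1.212) and (-1,-1.9) .. (-1,-2.6) -- (-1,-3.4);
\draw[dashed] (0,0) circle (0.22);
\draw[dotted] (-1,1) -- (1,1);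
\draw[dotted] (-1,-2.6) -- (1,-2.6);
\draw[->,thick] (0,0.95) -- (0,0.45) node[midway,above] {$X_1$};
\draw[->,thick] (0,-1.6) -- (0,-1.1) node[midway,above] {$X_2$};
\node at (0,1.5) {$U_1$};
\node at (0,-2.2) {$U_2$};
\end{tikzpicture}
\caption{The domain $\Omega_\varepsilon$ for $N=K=2$ (schematic; the axis $e_N$ points to the right). The piece $U_1$ starts as a sector wider than a half-plane, the piece $U_2$ as a narrow sector, and beyond the dotted lines both are half-strips of width $2$. The two sectors are joined inside the dashed circle of radius $\varepsilon$. Outside the circle, $X_j\cdot\nu\ge0$ on the boundary of $U_j$.}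
\label{fig:domain}
\end{figure}

\begin{lemma}\label{lem:domain}
$\Omega_\varepsilon$ is a domain with smooth boundary and $K$ cylindrical ends of radius $1$.
\end{lemma}

\begin{proof}
The open sets $B_{1/2}$ and $\mathbb{R}^N\setminus\overline{B_\varepsilon}$ cover $\mathbb{R}^N$. In the first $\Omega_\varepsilon$ is $\varepsilon D$; in the second it is the union of the $U_j$, whose closures are disjoint there. So $\Omega_\varepsilon$ is open with smooth boundary. By \eqref{eq:Omega} it is the union of $\varepsilon D\cap\overline{B_{1/4}}$ and the sets $U_j\setminus B_{1/4}$. The first is the image of $\varepsilon D$ under the map that fixes $\overline{B_{1/4}}$ and projects the outside radially onto $\partial B_{1/4}$, because $\varepsilon D$ is a union of cones outside $B_\varepsilon$. In the same way $U_j\setminus B_{1/4}$ is the image of $U_j$ under the outward projection, because $U_j$ is a cone in $B_{1/2}$. All these sets are connected, and $\xi_j/4$ lies both in the first and in $U_j\setminus B_{1/4}$. The ends are the disjoint sets $U_j\cap\{x\cdot\xi_j>T\}$.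
\end{proof}

\begin{remark}
No vector $X$ satisfies \eqref{eq:EL} for $\Omega_\varepsilon$. By Example~\ref{ex:cyl}(c) we would have $X=c_jX_j$ with $c_j\ne0$ for all $j$, and $c_j>0$ by \eqref{eq:normal}; but then $\xi_1=\xi_2$.
\end{remark}

\begin{theorem}\label{thm:family}
Let $N,K\ge2$, $1<p<p^*$ and $\Lambda\ge0$. Let $\omega\in(\pi/2,\pi)$ satisfy \eqref{eq:omega}, let $\beta\in(0,\pi-\omega)$, and let $D=D_0$. There is $\varepsilon_0>0$ such that for all $\varepsilon\in(0,\varepsilon_0)$ and all $\lambda\in[0,\Lambda]$, problem \eqref{eq:main} has no nontrivial solution in $\Omega_\varepsilon$.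
\end{theorem}

Theorem~\ref{thm:intro} follows: apply Theorem~\ref{thm:family} with $\Lambda d^2$ in place of $\Lambda$ and take $\Omega=d\,\Omega_\varepsilon$.

\begin{theorem}\label{thm:criterion}
Let $N\ge3$, $K\ge2$, $1<p<\frac{N+2}{N-2}$ and $\Lambda\ge0$. Let $\beta\in(0,\pi/2)$ be arbitrary and let $D$ be any neck. Suppose that there is no bounded function $v\in C^2(D)\cap C(\overline D)$ with
\begin{equation}\label{eq:neckeq}
-\Delta v=v^p,\quad v>0\ \text{ in }D,\qquad v=0\ \text{ on }\partial D .
\end{equation}
Then the conclusion of Theorem~\ref{thm:family} holds for $\Omega_\varepsilon(D)$ and this $p$.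
\end{theorem}

We prove the two theorems together. Beyond the construction above, the proof uses two facts:
\begin{itemize}
\item[(H1)] $p<\frac{N+2}{N-2}$ if $N\ge3$, and $p<5$ if $N=2$;
\item[(H2)] problem \eqref{eq:neckeq} has no bounded solution.
\end{itemize}
In Theorem~\ref{thm:criterion} both are assumed. In Theorem~\ref{thm:family}, (H1) follows from $p<p^*$, and (H2) is proved in Section~\ref{sec:neck}.

\section{Tools}\label{sec:tools}

We say that $-\Delta w\le f$ \emph{weakly} in an open set $G$ if $\int\nabla w\cdot\nabla\phi\le\int f\phi$ for all $0\le\phi\in C^1_c(G)$. By density the inequality then holds for all $0\le\phi\in H^1_0(G)$ whenever both sides are continuous in $\phi\in H^1$.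

\subsection{Standard facts}
\begin{itemize}
\item[(F1)] \emph{Estimates up to the boundary.} Let $G$ be $B_r$, or $\{y_N>\varphi(y')\}\cap B_r$ with $\|\varphi\|_{C^3}\le C_0$, or the image of such a set under an isometry. Let $w\in H^1(G)$ vanish on the graph of $\varphi$ and solve $-\Delta w=f$ weakly, with $|w|,|f|\le L$. Then $\|w\|_{C^{1,1/2}(\overline G\cap B_{r/2})}\le C(N,r,C_0)L$. If $f$ is H\"older continuous on $\overline G$, then $w\in C^2(\overline G\cap B_{r/2})$.
\item[(F2)] \emph{Compactness.} Let $O$ be open and $\Gamma\subset\partial O$ a relatively open smooth piece. Let $w_n$ vanish on $\Gamma$ and solve $-\Delta w_n=f_n(w_n)$, where near each point of $O\cup\Gamma$ the $w_n$ are defined for large $n$ and uniformly bounded, and $f_n\to f$ locally uniformly with $f$ locally Lipschitz. Then a subsequence converges in $C^1$ on compact subsets of $O\cup\Gamma$, and the limit is a $C^2$ solution of $-\Delta w=f(w)$ in $O$. This follows from (F1), the Arzel\`a--Ascoli theorem and a diagonal argument.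
\item[(F3)] \emph{Strong maximum principle and Hopf's lemma.} Let $G$ be a domain, $k\ge0$, and $0\le w\in C^2(G)$ with $-\Delta w+kw\ge0$. Then $w\equiv0$ or $w>0$ in $G$. In the second case $\partial_\nu w(x_0)<0$ at every $x_0\in\partial G$ near which $\partial G$ is smooth, $w$ is $C^1$ up to the boundary and $w(x_0)=0$.
\item[(F4)] \emph{Harnack's inequality.} If $r\le1$, $0\le w\in C^2(B_r(x))$ and $|\Delta w|\le kw$, then $\sup_{B_{r/2}(x)}w\le C_H\inf_{B_{r/2}(x)}w$ with $C_H=C_H(N,k)>1$.
\item[(F5)] \emph{Local maximum principle} \cite[Theorem~4.1]{HL}. If $0\le w\in H^1(B_2)$, $-\Delta w\le Vw$ weakly and $\|V\|_{L^s(B_2)}\le L$ for some $s>N/2$, then $\sup_{B_1}w\le C(N,s,L)\|w\|_{L^2(B_2)}$.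
\item[(F6)] \emph{Liouville theorems} \cite{GS1,GS2}. For $N\ge3$ and $1<p<\frac{N+2}{N-2}$ the equation $-\Delta v=v^p$ has no nontrivial nonnegative bounded $C^2$ solution in $\mathbb{R}^N$, nor in a half-space with $v$ continuous up to the boundary and zero there. The same holds for $N=2$ and $1<p<5$, by the case $N=3$ applied to functions independent of $x_3$. So (F6) is available under (H1).
\end{itemize}

\subsection{Two lemmas on subsolutions}
The first lemma controls a subsolution at the vertex, where the geometry degenerates, by its values on a fixed sphere.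

\begin{lemma}\label{lem:small}
Let $k>0$ and $0<s\le k^{-1/2}$.
\begin{itemize}
\item[(a)] Let $G\subset B_s$ be open and $z\in H^1(G)\cap C(\overline G)$, with $-\Delta z\le kz$ weakly in $G$ and $z\le0$ on $\partial G$. Then $z\le0$ in $G$.
\item[(b)] Let $0\le w\in H^1(B_s)\cap C(\overline{B_s})$ with $-\Delta w\le kw$ weakly. Then $\max_{\overline{B_s}}w\le2\max_{\partial B_s}w$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $\delta>0$ the function $(z-\delta)_+$ has compact support in $G$, and it tends to $z_+$ in $H^1$ as $\delta\to0$; so $z_+\in H^1_0(G)$. Testing with $z_+$, and using the one-dimensional Poincar\'e inequality on segments of length at most $2s$, we get $\int|\nabla z_+|^2\le k\int z_+^2\le k(2s/\pi)^2\int|\nabla z_+|^2$. Since $k(2s/\pi)^2<1$, $z_+=0$.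

(b) The function $\zeta=\cos(\sqrt k\,x_1)$ solves $-\Delta\zeta=k\zeta$, and $\frac12<\cos1\le\zeta\le1$ on $\overline{B_s}$. Apply (a) to $z=w-2A\zeta$ with $A=\max_{\partial B_s}w$.
\end{proof}

The second lemma turns a bound that blows up like a power of the distance to the boundary into a uniform bound.

\begin{lemma}\label{lem:exp}
Let $k>0$, $0<r\le1$, $0<q<1$. Let $w\ge0$ be bounded, continuous and of class $H^1$ in $B_r(x)$, with $-\Delta w\le kw$ weakly. Then $w(x)\le C(N,k,q,r)\big(\int_{B_r(x)}w^q\big)^{1/q}$.
\end{lemma}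

\begin{proof}
Take $x=0$, and let $S(a)=\sup_{B_a}w$ and $I=\int_{B_r}w^q$. The function $w(y)e^{\sqrt k\,t}$ is subharmonic in $(y,t)\in B_r\times\mathbb{R}$. Let $0<a<b<r$. The mean value inequality on $(N+1)$-dimensional balls of radius $b-a$ centered at points of $B_a\times\{0\}$, followed by Young's inequality, gives with $m=N/q$
\[
S(a)\le\frac{C}{(b-a)^N}\int_{B_b}w\le\frac{C}{(b-a)^N}S(b)^{1-q}I\le\tfrac12S(b)+\frac{C_1I^{1/q}}{(b-a)^m}.
\]
Choose $\tau\in(0,1)$ with $\tau^m>\frac12$, and let $a_0=r/2$, $a_{i+1}=a_i+(1-\tau)\tau^ir/2$, so that $a_i\uparrow r$. Iterating,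
\[
S(a_0)\le2^{-l}S(a_l)+C_1I^{1/q}\big((1-\tau)r/2\big)^{-m}\sum_{i<l}(2\tau^m)^{-i}.
\]
As $w$ is bounded and the series converges, $l\to\infty$ gives the claim.
\end{proof}

\subsection{Solutions in $\Omega_\varepsilon$}
Solutions are always extended by zero to $\mathbb{R}^N$.

\begin{lemma}\label{lem:sol}
Let $u$ be a nontrivial solution of \eqref{eq:main} in $\Omega=\Omega_\varepsilon$. Then $u\ge0$ and $-\Delta u\le u^p$ weakly in $\mathbb{R}^N$. Moreover $u\in C^2(\overline\Omega)$, $u>0$ in $\Omega$, $u(x)\to0$ as $|x|\to\infty$, and $\max u$ is attained.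
\end{lemma}

\begin{proof}
Testing with $u_-=\max\{-u,0\}\in H^1_0(\Omega)$ gives $\int(|\nabla u_-|^2+\lambda u_-^2)=0$. As $\lambda\ge0$, $u_-$ is constant on $\mathbb{R}^N$ and in $L^2$, so $u\ge0$. Let $0\le\phi\in C^1_c(\mathbb{R}^N)$ and $T_\delta=\min\{u/\delta,1\}\in H^1_0(\Omega)$. Testing with $\phi T_\delta$,
\[
\int T_\delta\nabla u\cdot\nabla\phi+\frac1\delta\int_{\{u<\delta\}}\phi|\nabla u|^2+\lambda\int u\phi T_\delta=\int u^p\phi T_\delta\le\int u^p\phi .
\]
Drop the second and third terms on the left, which are nonnegative, and let $\delta\to0$. Then $T_\delta\to1$ on $\{u>0\}$, and $\nabla u=0$ almost everywhere on $\{u=0\}$, so $\int\nabla u\cdot\nabla\phi\le\int u^p\phi$.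

By subcriticality there is $s>N/2$ with $(p-1)s\le2N/(N-2)$ if $N\ge3$; for $N=2$ take any $s>1$. By the Sobolev and H\"older inequalities $V=u^{p-1}$ is bounded in $L^s(B_2(x))$ uniformly in $x$. So (F5) gives $\sup_{B_1(x)}u\le C\|u\|_{L^2(B_2(x))}$ with $C$ independent of $x$: $u$ is bounded and tends to $0$ at infinity. By (F1), $u$ is $C^1$ up to the boundary; then $u^p-\lambda u$ is locally Lipschitz on $\overline\Omega$, and (F1) gives $u\in C^2(\overline\Omega)$. Positivity follows from (F3), since $-\Delta u+\lambda u\ge0$.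
\end{proof}

We now apply the translation identity to one end at a time, cutting off the neck along a sphere.

\begin{lemma}\label{lem:trans}
Let $u$ be a nontrivial solution of \eqref{eq:main} in $\Omega_\varepsilon$, let $\varepsilon<\rho<\frac12$ and $1\le j\le K$. Then
\begin{equation}\label{eq:trans}
\frac12\int_{\partial U_j\setminus B_\rho}(X_j\cdot\nu)|\partial_\nu u|^2\,d\sigma\le\int_{\Sigma_j\cap\partial B_\rho}E\,d\sigma,\qquad E=\frac32|\nabla u|^2+\frac\lambda2u^2+\frac{u^{p+1}}{p+1}.
\end{equation}
\end{lemma}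

\begin{proof}
Let $Z$ be the field \eqref{eq:Z} with $X=X_j$ and $\mathcal{F}(u)=u^{p+1}/(p+1)-\lambda u^2/2$. Then $Z\in C^1(\overline{\Omega_\varepsilon})$, $\operatorname{div}Z=0$ and $|Z|\le E$. For $t>T$ apply the divergence theorem on the bounded Lipschitz domain $(U_j\setminus\overline{B_\rho})\cap\{x\cdot\xi_j<t\}\subset\Omega_\varepsilon$. Its boundary consists, up to null sets, of a part of $\partial U_j\setminus B_\rho\subset\partial\Omega_\varepsilon$, where \eqref{eq:Zbdry} holds, of $\Sigma_j\cap\partial B_\rho$, and of the cross section $Y_t=U_j\cap\{x\cdot\xi_j=t\}$. Hence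
\[
\frac12\int_{(\partial U_j\setminus B_\rho)\cap\{x\cdot\xi_j<t\}}(X_j\cdot\nu)|\partial_\nu u|^2\,d\sigma\le\int_{\Sigma_j\cap\partial B_\rho}E\,d\sigma+\int_{Y_t}E\,d\sigma .
\]
Since $u\in H^1\subset L^{p+1}$, $E$ is integrable, so $\int_{Y_t}E\to0$ along a sequence $t\to\infty$. The integrand on the left is nonnegative by \eqref{eq:normal}, and monotone convergence gives \eqref{eq:trans}.
\end{proof}

\section{The vertex carries no force}\label{sec:vertex}

To use \eqref{eq:trans} we must know that its right side is small for small $\rho$. For a fixed $\varepsilon$ we cannot let $\rho\to0$, so we first pass to a limit defined in the punctured cone, and then let $\rho\to0$. The next lemma is the general form of $\Phi(\rho)\to0$ in Section~\ref{sec:plane}.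

\begin{lemma}\label{lem:vertex}
Let $\Sigma=\Sigma_j$ and $R,k>0$. Let $w\ge0$ be bounded, of class $C^2$ in $\Sigma\cap B_R$ and $C^1$ on $(\overline\Sigma\setminus\{0\})\cap B_R$, with $w=0$ on $(\partial\Sigma\setminus\{0\})\cap B_R$ and $|\Delta w|\le kw$. Then $\int_{\Sigma\cap\partial B_\rho}(|\nabla w|^2+w^2)\,d\sigma\to0$ as $\rho\to0$.
\end{lemma}

\begin{proof}
We bound $w$ by a positive power of $|x|$, using a barrier from a slightly wider cone so that the barrier is positive on $\partial\Sigma\setminus\{0\}$. Take $\omega'\in(\alpha_j,\pi)$ and let $\psi=\psi_{\omega'}$ for the cone $\Sigma(\xi_j,\omega')$. Then $\psi\ge c>0$ on $\overline\Sigma\setminus\{0\}$. Choose $a\in(0,\gamma(\omega'))$, with $a>\frac12$ if $N=2$, which Lemma~\ref{lem:exponent} allows, and choose $\kappa>0$ with $\kappa^2<\mu(\omega')$. For $s=a$ and $s=-\kappa$ the number $\mu(\omega')-s(s+N-2)$ is positive. By \eqref{eq:homog} there is $R_1<\min\{R,k^{-1/2}\}$ such that $-\Delta(|x|^s\psi)\ge k|x|^s\psi$ in $\Sigma\cap B_{R_1}$ for both values of $s$. Choose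 $A$ with $w\le A|x|^a\psi$ on $\Sigma\cap\partial B_{R_1}$.

We know nothing about $w$ at the vertex except boundedness, so we add a small singular term. For $\delta>0$ let $z=w-A|x|^a\psi-\delta|x|^{-\kappa}\psi$ on $G=\Sigma\cap(B_{R_1}\setminus\overline{B_\tau})$. Then $-\Delta z\le kz$, and $z\le0$ on $\partial\Sigma$ and on $|x|=R_1$. On $|x|=\tau$ we have $z\le\sup w-c\,\delta\tau^{-\kappa}\le0$ for all small $\tau$. Lemma~\ref{lem:small}(a) gives $z\le0$ in $G$. Letting $\tau\to0$ and then $\delta\to0$, we obtain $w\le C|x|^a$ in $\Sigma\cap B_{R_1}$.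

For $\rho<R_1/2$ the function $w_\rho(y)=w(\rho y)$ on $\Sigma\cap(B_2\setminus\overline{B_{1/2}})$ satisfies $|w_\rho|+|\Delta w_\rho|\le C\rho^a$ and vanishes on $\partial\Sigma$. Applying (F1) on finitely many fixed balls that cover $\overline\Sigma\cap\partial B_1$, we get $|\nabla w_\rho|\le C\rho^a$ there, that is, $|\nabla w|\le C\rho^{a-1}$ on $\Sigma\cap\partial B_\rho$. The integral is therefore $O(\rho^{N-3+2a})$, and $N-3+2a>0$.
\end{proof}

Boundedness cannot be dropped: for the harmonic function $|x|^{-(\gamma(\alpha_j)+N-2)}\psi_{\alpha_j}$ the integral tends to infinity. The following proposition covers regimes (iii) and (iv) at once.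

\begin{proposition}\label{prop:collapse}
Let $u_n$ be nontrivial solutions of \eqref{eq:main} in $\Omega_{\varepsilon_n}$ with parameters $\lambda_n\ge0$. Let $0<s_n\le1$, $0<a_n\le\max u_n$, and $w_n(y)=u_n(s_ny)/a_n$. Suppose that $\varepsilon_n/s_n\to0$ and that for some constants $k,L$
\[
s_n^2\big(\max u_n^{p-1}+\lambda_n\big)\le k,\qquad w_n\le L\ \text{ in }B_{3/8}.
\]
Then $w_n\to0$ uniformly on $\overline{B_{1/4}}$.
\end{proposition}

\begin{proof}
It suffices to find, in every subsequence, a further subsequence with this property. In $s_n^{-1}\Omega_{\varepsilon_n}$,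
\[
-\Delta w_n=b_nw_n^p-l_nw_n,\qquad b_n=s_n^2a_n^{p-1},\quad l_n=s_n^2\lambda_n,
\]
with $b_n,l_n\in[0,k]$ and $|b_nw_n^{p-1}-l_n|=s_n^2|u_n^{p-1}-\lambda_n|\le k$. In $B_{3/8}\setminus B_{\varepsilon_n/s_n}$ the domain is $\bigcup_j\Sigma_j$, because $3s_n/8<\frac12$. Pass to a subsequence with $b_n\to b$, $l_n\to l$. By (F2), for each $j$, $w_n\to w$ in $C^1$ on compact subsets of $(\overline{\Sigma_j}\setminus\{0\})\cap B_{3/8}$, where $0\le w\le L$, $w$ is $C^2$ inside, $-\Delta w=bw^p-lw$, $|\Delta w|\le kw$, and $w=0$ on $\partial\Sigma_j$. So Lemma~\ref{lem:vertex} applies to $w$.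

Fix $\rho\in(0,\frac13)$. For large $n$, $\varepsilon_n<s_n\rho<\frac12$, and \eqref{eq:trans} holds for $u_n$ with radius $s_n\rho$. On the left keep only the part $\partial\Sigma_j\cap(B_{s_n/3}\setminus B_{s_n\rho})$ of $\partial U_j$, where $X_j\cdot\nu=\sin\alpha_j$; the discarded integrand is nonnegative. On the right use $\frac{\lambda_n}2u_n^2+\frac{1}{p+1}u_n^{p+1}\le\frac k2s_n^{-2}u_n^2$. With $x=s_ny$ we have $|\nabla u_n|^2=a_n^2s_n^{-2}|\nabla w_n|^2$ and $d\sigma_x=s_n^{N-1}d\sigma_y$, so after division by $a_n^2s_n^{N-3}$,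
\[
\frac{\sin\alpha_j}2\int_{\partial\Sigma_j\cap(B_{1/3}\setminus B_\rho)}|\partial_\nu w_n|^2\,d\sigma\le\int_{\Sigma_j\cap\partial B_\rho}\Big(\frac32|\nabla w_n|^2+\frac k2w_n^2\Big)d\sigma .
\]
Let $n\to\infty$; the same inequality holds for $w$. As $\rho\to0$ the right side tends to $0$ by Lemma~\ref{lem:vertex}, and the left side does not decrease. Since $\sin\alpha_j>0$, $\partial_\nu w=0$ on $(\partial\Sigma_j\setminus\{0\})\cap B_{1/3}$. On the other hand $-\Delta w+kw\ge0$ in the domain $\Sigma_j\cap B_{3/8}$, so (F3) leaves only $w\equiv0$.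

This holds for every $j$, so $w_n\to0$ uniformly on compact subsets of $B_{3/8}\setminus\{0\}$. It remains to exclude concentration at the vertex. By Lemma~\ref{lem:sol}, $-\Delta w_n\le s_n^2u_n^{p-1}w_n\le kw_n$ weakly in $\mathbb{R}^N$. With $s=\min\{\frac14,k^{-1/2}\}$, Lemma~\ref{lem:small}(b) gives $\max_{\overline{B_s}}w_n\le2\max_{\partial B_s}w_n\to0$.
\end{proof}

\section{No positive supersolution in the neck}\label{sec:neck}

At scale $\varepsilon$ the translation identity gives nothing, because $X_j\cdot\nu$ has no sign on $\partial D$. We use instead the width of $\Sigma_1$.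

\begin{lemma}\label{lem:super}
Under the assumptions of Theorem~\ref{thm:family} there is no positive $v\in C^2(D_0)$ with $-\Delta v\ge v^p$ in $D_0$. In particular (H2) holds.
\end{lemma}

\begin{proof}
Let $\Sigma'=\Sigma(e_N,\omega)$, $\psi=\psi_\omega$ and $m=\gamma(\omega)+N-2>0$. Since $\omega<\pi-\beta$, we have $\overline{\Sigma'}\setminus\{0\}\subset\Sigma_1\subset D_0$, so $v$ is continuous and positive on $\overline{\Sigma'}\setminus\{0\}$. The function $H=|x|^{-m}\psi$ is harmonic and positive in $\Sigma'$, vanishes on $\partial\Sigma'\setminus\{0\}$, and tends to $0$ at infinity. Choose $c>0$ with $v\ge cH$ on the compact set $\overline{\Sigma'}\cap\partial B_1$. For $\delta>0$ and large $R$ the superharmonic function $v-cH+\delta$ is nonnegative on the boundary of $\Sigma'\cap(B_R\setminus\overline{B_1})$, hence inside. Letting $R\to\infty$ and $\delta\to0$, we get $v\ge cH$ in $\Sigma'\setminus B_1$.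

For $\rho\ge2$ let $B=B_{\rho/2}(\rho e_N)$. Its closure lies in $\overline{\Sigma(e_N,\pi/6)}\cap\{\rho/2\le|x|\le3\rho/2\}\subset\Sigma'\setminus B_1$, where $\psi$ is bounded below. So $-\Delta v\ge v^{p-1}v\ge c'\rho^{-(p-1)m}v$ on $\overline B$, with $c'>0$ independent of $\rho$. Let $\phi>0$ be the first Dirichlet eigenfunction of $B$; its eigenvalue is $4\lambda_1\rho^{-2}$, where $\lambda_1$ is that of $B_1$. By Green's formula and $\partial_\nu\phi\le0$,
\[
c'\rho^{-(p-1)m}\int_Bv\phi\le\int_B(-\Delta v)\phi=4\lambda_1\rho^{-2}\int_Bv\phi+\int_{\partial B}v\,\partial_\nu\phi\le4\lambda_1\rho^{-2}\int_Bv\phi .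
\]
Hence $c'\rho^{2-(p-1)m}\le4\lambda_1$ for all $\rho\ge2$, which contradicts \eqref{eq:omega}.
\end{proof}

\begin{remark}
This is the only place where \eqref{eq:omega} and the inclusion $D_0\supset\Sigma_1$ are used. The argument cannot reach $p\ge p^*$, since $\gamma(\omega)>0$, and $\gamma(\omega)>\frac12$ for $N=2$, so that \eqref{eq:omega} forces $p<p^*$.
\end{remark}

\section{A uniform bound}\label{sec:bound}

From now on we assume (H1) and (H2). To separate regime (i) from regimes (ii) and (iii) we need the length on which $\Omega_\varepsilon$ varies near a point $x$. It is $\varepsilon$ in the neck, $|x|$ in the cones and $1$ far away: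
\[
\ell_\varepsilon(x)=\min\{1,\max\{|x|,\varepsilon\}\}.
\]
This function is $1$-Lipschitz. We call an open set $U$ \emph{$(c,C)$-flat at $x\in\partial U$} if, after a rotation, $(U-x)\cap B_c=\{y_N>\varphi(y')\}\cap B_c$ for a function $\varphi$ on $\{|y'|<c\}$ with $\varphi(0)=0$, $\nabla\varphi(0)=0$, $\|\varphi\|_{C^3}\le C$. The property persists if $c$ is decreased, and it depends only on $U\cap B_c(x)$. It holds with uniform constants on a compact subset of a smooth piece of $\partial U$. If $t\in[\frac14,4]$, then $t^{-1}U$ is $(c/4,16C)$-flat at $t^{-1}x$, with $t^{-1}\varphi(t\,\cdot)$ in place of $\varphi$.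

\begin{lemma}\label{lem:flat}
There are $c_0,C_0>0$ such that for all $\varepsilon\in(0,\frac18)$ and $x\in\partial\Omega_\varepsilon$, with $\ell=\ell_\varepsilon(x)$, the set $\ell^{-1}\Omega_\varepsilon$ is $(c_0,C_0)$-flat at $\ell^{-1}x$.
\end{lemma}

\begin{proof}
If $|x|\le\min\{4\varepsilon,\frac14\}$, then $\varepsilon^{-1}\Omega_\varepsilon=D$ in $B_2(x/\varepsilon)\subset B_{1/(2\varepsilon)}$, the point $x/\varepsilon$ lies in the compact set $\partial D\cap\overline{B_4}$, and $\ell/\varepsilon\in[1,4]$.

If $4\varepsilon\le|x|\le\frac14$, then $\ell=|x|$ and $B_{|x|/2}(x)\subset B_{1/2}\setminus B_\varepsilon$. So $\ell^{-1}\Omega_\varepsilon=\bigcup_j\Sigma_j$ in $B_{1/2}(x/|x|)$, and $x/|x|$ lies in the compact set $\bigcup_j\partial\Sigma_j\cap S^{N-1}$.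

If $|x|\ge\frac14$, then $\ell\in[\frac14,1]$, $\Omega_\varepsilon=\bigcup_iU_i$ in $B_{1/8}(x)$, and $x\in\partial U_j$ for one $j$. Points $y,z$ outside $B_{1/8}$ at angle $\vartheta$ satisfy $|y-z|\ge\frac14\sin(\vartheta/2)$, so the sets $U_i\setminus B_{1/8}\subset\Sigma_i$ have mutual distances at least some $\delta_0\in(0,\frac18]$, and $\Omega_\varepsilon=U_j$ in $B_{\delta_0}(x)$. Finally $U_j$ is uniformly flat on $\partial U_j\setminus B_{1/4}$, by compactness where $x\cdot\xi_j\le T+1$ and by translation along the axis elsewhere.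
\end{proof}

\begin{proposition}\label{prop:bound}
There are $\varepsilon_1,M>0$ such that $u\le M$ for every solution $u$ of \eqref{eq:main} in $\Omega_\varepsilon$ with $\varepsilon<\varepsilon_1$ and $\lambda\in[0,\Lambda]$.
\end{proposition}

\begin{proof}
Otherwise there are $\varepsilon_n\to0$, $\lambda_n\in[0,\Lambda]$ and solutions $u_n$ in $\Omega_n=\Omega_{\varepsilon_n}$ with $M_n=\max u_n=u_n(x_n)\to\infty$. Put $\mu_n=M_n^{-(p-1)/2}\to0$ and $\ell_n=\ell_{\varepsilon_n}$. We pass to subsequences freely. For $t>0$, a point $z$ and a rotation $Q$, the function $v(y)=t^{2/(p-1)}u_n(z+tQy)$ satisfies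
\begin{equation}\label{eq:resc}
-\Delta v=v^p-\lambda_nt^2v,\qquad\max v=(t/\mu_n)^{2/(p-1)}.
\end{equation}
For $t\to0$ the linear term disappears in the limit, because $\lambda_n\le\Lambda$.

\emph{Regime (i): $\mu_n/\ell_n(x_n)\to0$.} Let $d_n=\operatorname{dist}(x_n,\partial\Omega_n)/\mu_n$. If $d_n\to\infty$, take $t=\mu_n$, $z=x_n$ in \eqref{eq:resc}. Then $0\le v_n\le1=v_n(0)$ in $B_{d_n}$, and (F2) gives a bounded solution of $-\Delta v=v^p$ in $\mathbb{R}^N$ with $v(0)=1$, against (F6).

If $d_n$ is bounded, let $\hat x_n\in\partial\Omega_n$ be nearest to $x_n$. Since $\ell_n$ is $1$-Lipschitz, $L_n=\ell_n(\hat x_n)/\mu_n\ge\ell_n(x_n)/\mu_n-d_n\to\infty$. Take $t=\mu_n$, $z=\hat x_n$ and the rotation from Lemma~\ref{lem:flat}. In $B_{c_0L_n}$ the domain of $v_n$ is $\{y_N>\varphi_n(y')\}$ with $\varphi_n=L_n\varphi^{(n)}(\cdot/L_n)$, where $\|\varphi^{(n)}\|_{C^3}\le C_0$. So $\varphi_n(0)=0$, $\nabla\varphi_n(0)=0$, $|D^2\varphi_n|\le C_0/L_n$, $|D^3\varphi_n|\le C_0/L_n^2$, and $\varphi_n\to0$ in $C^3$ on bounded sets. By (F1) with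 $r=2R$, $|\nabla v_n|\le C(R)$ in the domain within $B_R$ for large $n$. As $v_n$ vanishes on the boundary, its zero extension is $C(R)$-Lipschitz in $B_R$. Hence $v_n\to v$ locally uniformly in $\mathbb{R}^N$, with $v$ continuous and $0\le v\le1$. Points with $y_N<0$ are outside the domain for large $n$, so $v=0$ on $\{y_N\le0\}$; and $-\Delta v=v^p$ in $\{y_N>0\}$ by (F2). The maximum points $y_n$ of $v_n$ have $|y_n|=d_n$, so $y_n\to y_\infty$ and $v(y_\infty)=1$. This contradicts (F6).

\emph{The remaining case.} If (i) fails, then $\ell_n(x_n)\le C_1\mu_n$ along a subsequence. As $\mu_n\to0$, this means $\max\{|x_n|,\varepsilon_n\}\le C_1\mu_n$, and we may assume $\varepsilon_n/\mu_n\to b\in[0,C_1]$.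

\emph{Regime (ii): $b>0$.} Take $t=\varepsilon_n$, $z=0$ in \eqref{eq:resc}. In $B_{1/(2\varepsilon_n)}$ the domain of $v_n$ is the fixed set $D$. The maxima tend to $b^{2/(p-1)}>0$ and are attained at $y_n=x_n/\varepsilon_n$, with $|y_n|\le C_1\mu_n/\varepsilon_n$ bounded. By (F2), $v_n\to v$ in $C^1$ on compact subsets of $\overline D$, where $v\ge0$ is bounded, $-\Delta v=v^p$ in $D$, $v=0$ on $\partial D$ and $v(\lim y_n)=b^{2/(p-1)}$. Since $D$ is connected, $v>0$ by (F3). This contradicts (H2).

\emph{Regime (iii): $b=0$.} Apply Proposition~\ref{prop:collapse} with $s_n=4C_1\mu_n$ and $a_n=M_n$. For large $n$ we have $s_n\le1$, $\varepsilon_n/s_n\to0$, $w_n\le1$, and $s_n^2(M_n^{p-1}+\lambda_n)=16C_1^2(1+\lambda_n\mu_n^2)\le16C_1^2(1+\Lambda)$. So $w_n\to0$ uniformly on $\overline{B_{1/4}}$. But $|x_n/s_n|\le\frac14$ and $w_n(x_n/s_n)=1$.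
\end{proof}

\section{Bounded solutions and the end of the proof}\label{sec:end}

Suppose that the conclusion of Theorem~\ref{thm:family} or~\ref{thm:criterion} fails. Then there are $\varepsilon_n\to0$, $\lambda_n\in[0,\Lambda]$ and nontrivial solutions $u_n$ in $\Omega_{\varepsilon_n}$, and $u_n\le M$ by Proposition~\ref{prop:bound}. Proposition~\ref{prop:collapse} with $s_n=1$ and $a_n=\max u_n$ shows only that $u_n/\max u_n\to0$ near the origin. This is no contradiction, since the maximum point may drift along an end. We therefore normalize at fixed points near the vertex. Let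
\[
P_j=\xi_j/4,\qquad a_n=\max_ju_n(P_j)>0,\qquad w_n=u_n/a_n,\qquad k=M^{p-1}+\Lambda .
\]
Then $w_n(P_j)\le1$ for all $j$, $\max_{\overline{B_{1/4}}}w_n\ge1$, $|\Delta w_n|\le kw_n$ in $\Omega_{\varepsilon_n}$, and $-\Delta w_n\le kw_n$ weakly in $\mathbb{R}^N$ by Lemma~\ref{lem:sol}. We take the maximum over all $j$ because the bound at the vertex needs a bound on a whole sphere. If we show that
\begin{equation}\label{eq:goal}
w_n\le L\ \text{ in }B_{3/8}\text{ with }L\text{ independent of }n,
\end{equation}
then Proposition~\ref{prop:collapse} applies with $s_n=1$ and gives $\max_{\overline{B_{1/4}}}w_n\to0$, a contradiction. The price of the normalization is that $a_n$ may be much smaller than $\max u_n$, so \eqref{eq:goal} must be deduced from the $K$ values $w_n(P_j)$ alone. Harnack's inequality does this in the interior of the cones, with a loss as the boundary is approached; Lemma~\ref{lem:exp} removes the loss, and Lemma~\ref{lem:small} handles the vertex.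

Fix $\rho=\min\{\frac18,k^{-1/2}\}$ and take $n$ so large that $\varepsilon_n<\rho/2$. Then $\Omega_{\varepsilon_n}=\bigcup_j\Sigma_j$ in $W=\{\rho/2<|x|<\frac12\}$. Let $G=\{\frac34\rho\le|x|\le\frac7{16}\}\subset W$. For $x\in\Sigma_j$ let $\vartheta(x)$ be the angle between $x$ and $\xi_j$, and $\delta(x)=\alpha_j-\vartheta(x)\in(0,\pi)$ the angular distance to $\partial\Sigma_j$. Constants $C$ do not depend on $n$.

\emph{Step 1: there is $\kappa>0$ with $w_n(x)\le C\delta(x)^{-\kappa}$ on $\Sigma_j\cap G$.} The set $K_j=G\cap\{\vartheta\le\alpha_j/2\}$ is compact and connected, contains $P_j$, and lies in the open set $\Sigma_j\cap W$. Cover it by finitely many balls that meet $K_j$ and whose doubles lie in $\Sigma_j\cap W$. Any two of them are linked by a chain of overlapping ones, so (F4) gives $w_n\le Cw_n(P_j)\le C$ on $K_j$. This proves the claim on $K_j$, as $\delta<\pi$.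

Choose $c\in(0,1/\pi)$ with $\frac7{16}\pi c\le\min\{\rho/8,\frac1{32}\}$. Let $x\in(\Sigma_j\cap G)\setminus K_j$, so $\delta=\delta(x)<\alpha_j/2<\vartheta(x)$, and let $r=|x|$. The ball $B_{cr\delta}(x)$ has radius at most $\min\{\rho/8,\frac1{32}\}$, so it lies in $W$. Its points make an angle at most $\arcsin(c\delta)\le\frac\pi2c\delta<\delta$ with $x$, so it lies in $\Sigma_j$. Rotate $x$ toward $\xi_j$, in the plane spanned by $x$ and $\xi_j$, by the angle $c\delta/4<\vartheta(x)$. The new point $\tilde x$ has $|\tilde x|=r$, $|\tilde x-x|\le cr\delta/4$ and $\delta(\tilde x)=(1+\frac c4)\delta$, and (F4) gives $w_n(x)\le C_Hw_n(\tilde x)$. Repeat until the point enters $K_j$. This takes $m\le1+\ln(\alpha_j/2\delta)/\ln(1+\frac c4)$ steps, so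
\[
w_n(x)\le C_H^m\sup_{K_j}w_n\le C\Big(\frac{\alpha_j}{2\delta}\Big)^\kappa,\qquad\kappa=\frac{\ln C_H}{\ln(1+c/4)}.
\]

\emph{Step 2: $w_n\le C$ on $\{\rho\le|x|\le\frac38\}$.} Choose $q\in(0,1)$ with $\kappa q<1$. In $G$ the function $w_n$ vanishes outside the cones, so in polar coordinates about $\xi_j$,
\[
\int_Gw_n^q\le C\sum_j\int_0^{\alpha_j}(\alpha_j-\vartheta)^{-\kappa q}\sin^{N-2}\vartheta\,d\vartheta\le C .
\]
For $\rho\le|x|\le\frac38$ the ball $B_{\rho/4}(x)$ lies in $G$, because $\rho/4<\frac1{16}$. Each $w_n$ is bounded and continuous, so Lemma~\ref{lem:exp} gives $w_n(x)\le C$.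

\emph{Step 3: the vertex.} Since $\rho\le k^{-1/2}$, Lemma~\ref{lem:small}(b) and Step~2 give $\max_{\overline{B_\rho}}w_n\le2\max_{\partial B_\rho}w_n\le C$.

Steps 2 and 3 prove \eqref{eq:goal}. This completes the proof of Theorems~\ref{thm:family} and~\ref{thm:criterion}, and hence of Theorem~\ref{thm:intro}. \qed

\begin{remark}
Hypotheses (H1) and (H2) enter only in regimes (i) and (ii) of Proposition~\ref{prop:bound}, respectively. The number $\varepsilon_0$ comes from an argument by contradiction, and the proof gives no explicit value for it.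
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
\emph{An existence result for some semi-linear elliptic equation in bent strip-like unbounded domains (Variational Problems and Related Topics)},
\texttt{https://repository.kulib.kyoto-u.ac.jp/\allowbreak dspace/\allowbreak bitstream/\allowbreak 2433/\allowbreak 42836/\allowbreak 1/\allowbreak 1307\_09.pdf}

\bibitem{GS1}
Gidas and Spruck, Comm. PDE \textbf{6} (1981).

\bibitem{GS2}
Gidas and Spruck, CPAM \textbf{34} (1981).

\bibitem{HL}
Han and Lin, \emph{Elliptic Partial Differential Equations}.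

\end{thebibliography}
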